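\title{The second periodicity in the coclass graph of $p$-groups of maximal class}

\begin{abstract}
Let $p\ge5$ be a prime and $d=p-1$. The finite $p$-groups of maximal class form a graph with a single coclass tree. Its branches contain bodies $\mathcal T_n$ of depth $e_n$, and $\mathcal T_n$ reappears as the part of depth at most $e_n$ of $\mathcal T_{n+d}$. We prove the conjecture, called Periodicity II, that for large $n$ the tree of descendants of distance at most $d$ of any group at depth $e_n$ in $\mathcal T_{n+d}$ already occurs below a group at depth $e_n-d$. More generally, for every fixed $k$ the sets of $k$-step descendant trees at depths $e$ and $e-d$ of a body coincide as soon as $e$ is large. The proof describes the groups as orbits on second cohomology groups, encodes each descendant tree by a finite datum attached to a vector in a $p$-adic lattice, and controls this datum with the $p$-adic logarithm.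
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The coclass graph and its two periodicities}

Throughout, $p\ge5$ is a prime and $d=p-1$. We write $\gamma_1(G)=G$, $\gamma_{i+1}(G)=[\gamma_i(G),G]$ for the lower central series. A group of order $p^n$ has \emph{maximal class} if its nilpotency class is $n-1$; these are the $p$-groups of coclass~$1$. The \emph{coclass graph} $\mathcal G(p)$ has as vertices representatives of the isomorphism types of finite $p$-groups of maximal class, and it has a directed edge $H\to G$ if and only if $H\cong G/\gamma_c(G)$, where $c$ is the class of $G$. A group $G$ is a \emph{descendant} of $H$ if there is a directed path of positive length from $H$ to $G$. Every vertex of order at least $p^3$ has exactly one incoming edge, and it comes from a group of order $|G|/p$. So the descendants at distance $e$ of a group $H$ of order $p^m$ are the groups $G$ of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong H$.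

The graph $\mathcal G(p)$ has a single coclass tree $\mathcal T$. It consists of a group $S_2$ and its descendants, and it has a \emph{mainline} $S_2\to S_3\to\cdots$, where $S_n$ is the unique group of order $p^n$ in $\mathcal T$ with infinitely many descendants. The \emph{branch} $\mathcal B_n$ is the subtree consisting of $S_n$ and all descendants of $S_n$ that are neither equal to $S_{n+1}$ nor descendants of $S_{n+1}$. The branches are pairwise disjoint. The \emph{depth} of a group in $\mathcal B_n$ is its distance from the root $S_n$, and the depth of a tree is the maximal depth of its vertices. For $k\ge0$ the \emph{shaved branch} $\mathcal B_n(k)$ is the subtree of groups of depth at most $k$. For $n>p+1$ put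
\[
e_n=\max\{0,\,n-2p+8\}\quad(p\ge7),\qquad e_n=\max\{0,\,n-4\}\quad(p=5),
\]
and call $\mathcal T_n=\mathcal B_n(e_n)$ the $n$-th \emph{body} of $\mathcal T$. All trees are rooted, and all isomorphisms of trees are isomorphisms of rooted trees, so they preserve depth. The following facts are known; we refer to them as \emph{Periodicity I} and do not reprove them.
\begin{enumerate}
\item[(i)] There is an embedding $\mathcal T_n\hookrightarrow\mathcal B_{n+d}$ such that $\mathcal T_n\cong\mathcal B_{n+d}(e_n)$.
\item[(ii)] The depth of $\mathcal T_n$ is $e_n$.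
\item[(iii)] The depth of $\mathcal B_n$ is at most $e_n+4p-19$ if $p\ge7$ and at most $e_n+4$ if $p=5$.
\end{enumerate}
By (ii) and (iii) the bodies grow in depth and exhaust the branches up to a bounded number of layers. For large $n$ we have $e_{n+d}=e_n+d$, so by (i) the body $\mathcal T_{n+d}$ consists of a copy of $\mathcal T_n$ and $d$ further layers, about which (i) says nothing. For $G$ in a body $\mathcal T_n$ let $\mathcal D(G)$ be the subtree of $\mathcal T_n$ induced by $G$ and its descendants of distance at most $d$, rooted at $G$. The new layers of $\mathcal T_{n+d}$ are formed by the trees $\mathcal D(G)$ with $G$ at depth $e_n$. The trees $\mathcal D(H)$ with $H$ at depth $e_n-d$, on the other hand, lie in the copy of $\mathcal T_n$; see Figure~\ref{fig:body}. The following conjecture, posed in \cite{Dietrich}, says that the new layers are assembled from old pieces.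

\begin{quote}
\textbf{Periodicity II.} If $n$ is large enough and $G$ is a group at depth $e_n$ in $\mathcal T_{n+d}$, then there is a group $H$ at depth $e_n-d$ in $\mathcal T_{n+d}$ such that $\mathcal D(G)\cong\mathcal D(H)$.
\end{quote}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!15] (0,0) -- (0.76,-3.8) -- (5.32,-3.8) -- cycle;
\draw (0,0) -- (1,-5) -- (7,-5) -- cycle;
\draw[thick] (0,0.6) -- (0,-5.5);
\fill (0,0) circle (2pt) node[left] {$S_{n+d}$};
\fill (0,-0.7) circle (2pt) node[left] {$S_{n+d+1}$};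
\draw[dashed] (0.52,-2.6) -- (7.2,-2.6) node[right] {depth $e_n-d$};
\draw[dashed] (0.76,-3.8) -- (7.2,-3.8) node[right] {depth $e_n$};
\draw[dashed] (7,-5) -- (7.2,-5) node[right] {depth $e_n+d$};
\draw[thick] (2.2,-2.6) -- (1.6,-3.8) -- (2.8,-3.8) -- cycle;
\fill (2.2,-2.6) circle (2pt) node[above] {$H$};
\draw[thick] (4.2,-3.8) -- (3.6,-5) -- (4.8,-5) -- cycle;
\fill (4.2,-3.8) circle (2pt) node[above] {$G$};
\end{tikzpicture}
\caption{Schematic picture of the body $\mathcal T_{n+d}$ for large $n$, attached to the mainline (vertical) at $S_{n+d}$. The shaded part is a copy of $\mathcal T_n$. Periodicity II asserts that each tree $\mathcal D(G)$ below a group $G$ at depth $e_n$ is isomorphic to a tree $\mathcal D(H)$ below a group $H$ at depth $e_n-d$.}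
\label{fig:body}
\end{figure}

\subsection{Results}

\begin{theorem}\label{thm:A}
Periodicity II holds for every prime $p\ge5$.
\end{theorem}

We prove a two-sided statement in which the distance $d$ is replaced by an arbitrary fixed distance. For $k\ge0$ and $G\in\mathcal B_m$ of depth at least $1$ let $\mathcal D_k(G)$ be the rooted tree consisting of $G$ and its descendants at distance at most $k$; all of these lie in $\mathcal B_m$. Let $\mathfrak D_k(m,e)$ be the set of isomorphism types of the trees $\mathcal D_k(G)$, where $G$ runs over the groups of depth $e$ in $\mathcal B_m$. If $e+k\le e_m$, these trees lie in $\mathcal T_m$. For $k=0$ the set $\mathfrak D_0(m,e)$ only records whether $\mathcal B_m$ has a group of depth $e$; for $k=1$ it records which numbers occur as the number of immediate descendants of such a group.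

\begin{theorem}\label{thm:B}
For every $k\ge0$ there is $E_k>d$ such that for all $m>p+1$ and all $e\ge E_k$ with $e+k\le e_m$,
\[
\mathfrak D_k(m,e)=\mathfrak D_k(m,e-d).
\]
So every group at depth $e$ has a partner at depth $e-d$ with isomorphic $k$-step descendant tree, and conversely. Moreover, in this range $\mathfrak D_k(m,e)$ depends only on $m\bmod d$ and $e\bmod d$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
Take $k=d$, $m=n+d$ and $e=e_n$. For large $n$ we have $e_n\ge E_d$ and $e+k=e_n+d=e_m$. Then $\mathcal D(G)=\mathcal D_d(G)$ for every $G$ of depth $e_n$ or $e_n-d$ in $\mathcal T_{n+d}$, and the claim is the inclusion $\mathfrak D_d(m,e)\subseteq\mathfrak D_d(m,e-d)$.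
\end{proof}

An upper bound on $e$ cannot be dropped from Theorem~\ref{thm:B}: if $m$ is large and $e-1$ is the depth of $\mathcal B_m$, which is finite by (iii) and at least $e_m$ by (ii), then $\mathfrak D_0(m,e)$ is empty and $\mathfrak D_0(m,e-d)$ is not. The bound $E_k$, and with it ``$n$ large enough'', is not effective: it comes from the stabilization of a family of subsets of a finite set. We do not claim that $H$ can be chosen as the ancestor of $G$ at distance $d$; the conjecture does not require this.

The hypothesis $e+k\le e_m$ is used only through Periodicity I(i), as follows. Since $e_m\le e_{m+d}$, we may restrict the isomorphism $\mathcal T_{m+d}\cong\mathcal B_{m+2d}(e_{m+d})$ to depth $e_m$; together with $\mathcal T_m\cong\mathcal B_{m+d}(e_m)$ and induction this gives $\mathcal T_m\cong\mathcal B_{m+jd}(e_m)$ for all $j\ge0$. Hence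
\begin{equation}\label{eq:largem}
\mathfrak D_k(m,e)=\mathfrak D_k(m+jd,e)\qquad(m>p+1,\ e\ge1,\ e+k\le e_m,\ j\ge0),
\end{equation}
and $m$ may be taken as large as we like compared with $e+k$.

\subsection{The method, and a model computation}\label{sub:model}

The mainline consists of the quotients of a pro-$p$ group $S=C_p\ltimes\mathcal O$, where $\mathcal O=\mathbb Z_p[\theta]$ is the ring of integers of the $p$-th cyclotomic field $K$ over $\mathbb Q_p$, with maximal ideal $\mathfrak p$. For $m$ much larger than $e$, the descendants of $S_m$ at distance $e$ correspond to the orbits of a group $\Gamma$ of automorphisms of $S$ on $H^2(S,\mathfrak p^{m-1}/\mathfrak p^{m-1+e})$ (Section~\ref{sec:class}). Up to a part of bounded size, this cohomology group is a quotient $V_r/V_{r+e}$ of lattices in $K^{(p-3)/2}$, units of $\mathcal O$ act by multiplying the coordinates, and $V_{r+d}=pV_r$ (Sections~\ref{sec:lattice} and~\ref{sec:datum}). Going $d$ steps deeper in the tree thus means gaining one $p$-adic digit of precision. This is the reason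 to expect the period $d$.

The simplest action of this kind shows what happens. Let $1+p\mathbb Z_p$ act on $\mathbb Z_p$ by multiplication and consider the tree whose vertices at level $q$ are the orbits on $\mathbb Z_p/p^q\mathbb Z_p$. Fix $k\ge1$ and $0\ne c\in\mathbb Z_p$ of valuation $\mu$. The cosets above $c+p^q\mathbb Z_p$ at level $q+j$ are $c+p^qw+p^{q+j}\mathbb Z_p$, and a unit $u$ that stabilizes $c+p^q\mathbb Z_p$ maps $w$ to $uw+p^{-q}(uc-c)$. So the $k$ levels below the vertex of $c$ are determined by the finite set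
\[
\mathcal A_q(c)=\{(u\bmod p^k,\ p^{-q}(uc-c)\bmod p^k):\ u\in1+p\mathbb Z_p,\ uc-c\in p^q\mathbb Z_p\}.
\]
There are two ways to find the same set at level $q+s$. If $c$ is \emph{large}, in the sense that $\mu\le q-k$, then $u$ runs over $1+p^{q-\mu}\mathbb Z_p$ and $\mathcal A_q(c)=\{1\}\times\mathbb Z/p^k\mathbb Z$; the same holds at every deeper level, so $\mathcal A_{q+s}(c)=\mathcal A_q(c)$. For arbitrary $c$ we can \emph{rescale}: $\mathcal A_{q+s}(p^sc)=\mathcal A_q(c)$.

In the coclass tree we may not rescale the whole vector, since the result would belong to a descendant of $S_{m+1}$ and so leave the branch $\mathcal B_m$. Nor may we keep the whole vector when it has coordinates that are not large (Example~\ref{ex:seven}). We keep the large coordinates and rescale the others. One unit acts on all coordinates at once, so the two groups of coordinates have to be decoupled; a gap between their valuations, found by the pigeonhole principle, achieves this (Section~\ref{sec:general}). For $p=5$ there is one coordinate, it is large, and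 the proof takes a few lines (Section~\ref{sub:five}).

This construction reproduces a descendant tree at all sufficiently \emph{greater} depths in the same residue class modulo $d$, while the conjecture asks for a smaller depth. The finiteness of the data closes the gap: only finitely many trees occur, each of them occurs at all large depths, so from some depth on all of them occur.

\section{The group $S$, extensions and cohomology}\label{sec:S}

\subsection{The mainline}

Let $\theta$ be a primitive $p$-th root of unity, $K=\mathbb Q_p(\theta)$ and $\mathcal O=\mathbb Z_p[\theta]$. The ring $\mathcal O$ is a discrete valuation ring with maximal ideal $\mathfrak p=(\theta-1)$, residue field $\mathbb F_p$ and $\mathfrak p^d=p\mathcal O$; its nonzero ideals are the $\mathfrak p^i$, of index $p^i$. Let $\nu$ be the valuation of $K$ with $\nu(p)=1$. The Galois group of $K/\mathbb Q_p$ consists of the $\sigma_t$, $t\in(\mathbb Z/p)^\times$, with $\sigma_t(\theta)=\theta^t$; they preserve $\nu$. Put $U=\mathcal O^\times$ and $U^{(1)}=1+\mathfrak p$.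

Let $P=\langle g\rangle$ have order $p$ and $\Sigma=1+g+\dots+g^{p-1}$. Then $\mathbb Z_p[P]/(\Sigma)\cong\mathcal O$ via $g\mapsto\theta$. An additive map between finitely generated $\mathbb Z_p$-modules maps multiples of $p^n$ to multiples of $p^n$, so it is continuous and $\mathbb Z_p$-linear. Hence additive $P$-equivariant maps between finitely generated $\mathcal O$-modules are $\mathcal O$-linear.

Let $S=P\ltimes\mathcal O$ with $gyg^{-1}=\theta y$, a profinite group in which we write $\mathcal O$ additively. Then $\gamma_2(S)=(\theta-1)\mathcal O$ and $\gamma_i(S)=\mathfrak p^{i-1}$ for $i\ge2$. So $S/\mathfrak p^{n-1}$ has order $p^n$ and class $n-1$, and these quotients form an infinite path in $\mathcal G(p)$. The path starts at $C_p\times C_p$, the only group of order $p^2$ with descendants (a group $G$ with $G/\gamma_2(G)$ cyclic is abelian). Hence $S_n\cong S/\mathfrak p^{n-1}$ for $n\ge2$, and we identify the two.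

Let $\Gamma$ be the group of automorphisms of $S$ that leave $\mathcal O$ invariant.

\begin{lemma}\label{lem:Gamma}
For $u\in U$, $t\in(\mathbb Z/p)^\times$ and $y_0\in\mathcal O$ there is $\alpha_{u,t,y_0}\in\Gamma$ with $y\mapsto u\sigma_t(y)$ on $\mathcal O$ and $g\mapsto g^ty_0$, and every element of $\Gamma$ has this form. The set $T=\{\alpha_{1,1,y_0}\}$ is the kernel of the restriction to $\mathcal O$; the elements $\alpha_{u,t}=\alpha_{u,t,0}$ form a subgroup $\Gamma^0$ with $\alpha_{u,t}\alpha_{u',t'}=\alpha_{u\sigma_t(u'),tt'}$; and $\Gamma=T\,\Gamma^0$.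
\end{lemma}

\begin{proof}
Let $\alpha\in\Gamma$ and $\alpha(g)=g^ty_0$. Applying $\alpha$ to $gyg^{-1}=\theta y$ gives $\alpha(\theta y)=\theta^t\alpha(y)$. As $\alpha|_{\mathcal O}$ is $\mathbb Z_p$-linear, it equals $u\sigma_t$ with $u=\alpha(1)$, and $u$ is a unit because $\alpha|_{\mathcal O}$ is onto. Conversely, $(g^ty_0)^p=\sum_{i=0}^{p-1}\theta^{ti}y_0=0$ and $g^ty_0$ acts on $\mathcal O$ as $\theta^t$, so $g^iy\mapsto(g^ty_0)^i\,u\sigma_t(y)$ is an automorphism. The map $u\sigma_t$ is the identity only for $u=1$, $t=1$, which describes $T$. The composition rule holds on $g$ and on $\mathcal O$. Finally $\alpha_{u,t,y_0}\alpha_{u,t}^{-1}$ is trivial on $\mathcal O$.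
\end{proof}

In particular the elements of $\Gamma$ are continuous and preserve every $\mathfrak p^i$. For $r,e\ge0$ let
\[
A_{r,e}=\mathfrak p^r/\mathfrak p^{r+e},\qquad X_{r,e}=H^2(S,A_{r,e}),
\]
where $\mathfrak p^r$ and $A_{r,e}$ are $S$-modules via $S\to P$, with $g$ acting as $\theta$, and cohomology is continuous cochain cohomology. The group $\Gamma$ acts on $\mathfrak p^r$ and $A_{r,e}$ through $\alpha|_{\mathcal O}$, and $\alpha(s\cdot a)=\alpha(s)\cdot\alpha(a)$ for $s\in S$. So $\Gamma$ acts on cochains and on cohomology by $(\alpha c)(s_1,\dots,s_n)=\alpha\bigl(c(\alpha^{-1}s_1,\dots,\alpha^{-1}s_n)\bigr)$. Inclusions and projections between the coefficient modules commute with $S$ and $\Gamma$, so the induced maps on cohomology are $\Gamma$-equivariant. Multiplication by $\theta-1$ gives isomorphisms of $S$-modules $\mathfrak p^r\cong\mathfrak p^{r+1}$ and $A_{r,e}\cong A_{r+1,e}$; it does not commute with $\sigma_t$ for $t\ne1$. Multiplication by $p$ commutes with all of $\Gamma$ and gives $\Gamma$-isomorphisms $A_{r,e}\cong A_{r+d,e}$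 and $X_{r,e}\cong X_{r+d,e}$.

\subsection{Standard facts}\label{sub:facts}

Let $H$ be a profinite group and $A$ a finite or profinite $H$-module. The group $H^2(H,A)$ classifies the extensions $1\to A\to G\to H\to1$ of profinite groups that induce the given action: a continuous section $\varsigma\colon H\to G$ gives the cocycle $\varsigma(s)\varsigma(s')\varsigma(ss')^{-1}$, and the class is $0$ exactly if the extension splits. Let $G,G'$ have classes $c,c'$.
\begin{enumerate}
\item[(X1)] If $A\to A/A_0$ is a quotient of $H$-modules, the image of $c$ is the class of $G/A_0$.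
\item[(X2)] The inflation of $c$ along a surjection $H'\to H$ is the class of the fiber product $G\times_HH'$.
\item[(X3)] The sum $c+c'$ is the class of the Baer sum $(G\times_HG')/\{(a,-a):a\in A\}$.
\item[(X4)] A pair $(\bar\alpha,\beta)\in\operatorname{Aut}(H)\times\operatorname{Aut}(A)$ is \emph{compatible} if $\beta(s\cdot a)=\bar\alpha(s)\cdot\beta(a)$. It acts on cocycles by $c\mapsto\beta\circ c\circ(\bar\alpha^{-1}\times\bar\alpha^{-1})$. An isomorphism $G\to G'$ mapping $A$ to $A$ induces a compatible pair, and a compatible pair comes from such an isomorphism if and only if $(\bar\alpha,\beta)c=c'$.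
\end{enumerate}
A short exact sequence of coefficient modules with finite quotient has a continuous set-theoretic section and therefore gives a long exact cohomology sequence, natural in the short exact sequence. For $A=A_{r,e}$, on which $\mathcal O$ acts trivially, $H^n(S,A)=\varinjlim_mH^n(S_m,A)$ along the inflation maps.

All groups $H^n(S,A_{r,e})$ are finite. Indeed, for a finite $p$-primary module $B$ the groups $H^0(\mathbb Z_p,B)$ and $H^1(\mathbb Z_p,B)$ are finite and the higher ones vanish; the Hochschild--Serre spectral sequence and induction on the rank show that the groups $H^j(\mathcal O,A)$, $\mathcal O\cong\mathbb Z_p^d$, are finite; and the spectral sequence $H^i(P,H^j(\mathcal O,A))\Rightarrow H^{i+j}(S,A)$ gives the claim.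

For a group $G$ of maximal class and order $p^n$ we use that $|G:\gamma_i(G)|=p^i$ for $2\le i\le n$ and that $\gamma_i(G)$ is the only normal subgroup of index $p^i\ge p^2$ \cite[III.14.2]{Huppert}.

\section{Groups near the mainline as cohomology classes}\label{sec:class}

A descendant $G$ of $S_m$ at distance $e$ is an extension of $S_m$ by $\gamma_m(G)$. To describe all such $G$ by one cohomology group we must know that $\gamma_m(G)$ is abelian and is the same $S_m$-module for all $G$. This holds when $m$ is large compared with $e$, because then a large power map reaches $\gamma_m(G)$ from above. In a body $e$ can be nearly as large as $m$, which is why \eqref{eq:largem} is needed.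

\begin{lemma}\label{lem:module}
Let $e\ge1$ and $m>\max(2ed+1,3)$. Let $G$ be of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong S_m$, and let $G_1$ be the preimage of $\mathcal O/\mathfrak p^{m-1}$. Then $\gamma_{m-1}(G)\le Z(G_1)$, and $A=\gamma_m(G)$ is isomorphic to $\mathcal O/\mathfrak p^e$ as a module for $P=G/G_1$, with $g$ acting as $\theta$.
\end{lemma}

\begin{proof}
We have $|A|=p^e$ and $\gamma_2(G_1)\le A$, hence $\gamma_{i+2}(G_1)\le\gamma_{m+i}(G)$ and $\gamma_{e+2}(G_1)=1$. Let $n=p^{2e}$. The Hall--Petrescu formula states that for $y,z\in G_1$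
\[
y^nz^n=(yz)^n\,c_2^{\binom n2}c_3^{\binom n3}\cdots c_n^{\binom nn}\qquad\text{with }c_i\in\gamma_i(G_1).
\]
Here $c_i\in A$, and $c_i=1$ for $i\ge e+2$. For $2\le i\le e+1$ the identity $i\binom ni=n\binom{n-1}{i-1}$ gives $\nu\binom ni\ge2e-\nu(i)\ge e$, because $p^{\nu(i)}\le e+1\le p^e$. So $(yz)^n=y^nz^n$, the map $y\mapsto y^n$ is an endomorphism of $G_1$, and its image $G_1^n$ is normal in $G$. Modulo $A$ the image is $\mathfrak p^{2ed}/\mathfrak p^{m-1}$, which is nonzero as $m-1>2ed$, and proper in $\mathcal O/\mathfrak p^{m-1}$. Thus $G_1^n\not\le\gamma_m(G)$ and $|G:G_1^n|\ge p^2$, so $G_1^n=\gamma_i(G)$ with $i<m$, and $\gamma_{m-1}(G)\le G_1^n$. For $y,z\in G_1$ we have $[y,z]\in A$, hence $z^{-1}y^nz=(y[y,z])^n=y^n[y,z]^n=y^n$. So $G_1^n\le Z(G_1)$.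

Now $A'=\gamma_{m-1}(G)$ is abelian and a $\mathbb Z_p[P]$-module under conjugation, and $A=[A',G]=(g-1)A'$. As $\Sigma(g-1)=0$, the module $A$ is killed by $\Sigma$ and is an $\mathcal O$-module. The quotient $A/\mathfrak pA=\gamma_m(G)/\gamma_{m+1}(G)$ has order $p$, so $A$ is cyclic by Nakayama's lemma. A cyclic $\mathcal O$-module of order $p^e$ is isomorphic to $\mathcal O/\mathfrak p^e$.
\end{proof}

The second difficulty is that $H^2(S_m,A)$ depends on $m$ and contains classes of groups that are not of maximal class. We compare it with $H^2(S,A)$ by inflation. Let $A=A_{r,e}$ and $n\ge2$. For $\varphi\in\operatorname{Hom}_{\mathcal O}(\mathfrak p^{n-1},A)$ let $\operatorname{tg}_n(\varphi)\in H^2(S_n,A)$ be the class of $\varphi\circ c_n$, where $c_n$ is a cocycle of the extension $\mathfrak p^{n-1}\to S\to S_n$. The map $\operatorname{tg}_n$ is additive, and $\operatorname{tg}_n(\varepsilon\varphi)=\varepsilon\operatorname{tg}_n(\varphi)$ for every $\mathcal O$-linear map $\varepsilon$ of coefficient modules. Parts (a) and (b) of the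 next lemma are the relevant part of the five-term exact sequence.

\begin{lemma}\label{lem:tg}
\begin{enumerate}
\item[(a)] A class in $H^2(S_n,A)$ inflates to $0$ in $H^2(S,A)$ if and only if it is some $\operatorname{tg}_n(\varphi)$.
\item[(b)] If $\operatorname{tg}_n(\varphi)=0$, then $\varphi$ extends to an $\mathcal O$-linear map $\mathcal O\to A$. In particular $\operatorname{tg}_n$ is injective if $n-1\ge e$.
\item[(c)] For $m\ge n$ the inflation of $\operatorname{tg}_n(\varphi)$ to $S_m$ is $\operatorname{tg}_m(\varphi|_{\mathfrak p^{m-1}})$.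
\end{enumerate}
\end{lemma}

\begin{proof}
Let $G$ be an extension of $S_n$ by $A$. We claim that $G$ has class $\operatorname{tg}_n(\varphi)$ if and only if there is a continuous homomorphism $\Psi\colon S\to G$ that lifts $S\to S_n$ and restricts to $\varphi$ on $\mathfrak p^{n-1}$. If $\Psi$ exists and $\varsigma\colon S_n\to S$ is the section defining $c_n$, then $\Psi\circ\varsigma$ is a section of $G\to S_n$ with cocycle $\varphi\circ c_n$. Conversely, the extension $(A\rtimes S)/\{(-\varphi(y),y):y\in\mathfrak p^{n-1}\}$ has such a $\Psi$, so it has class $\operatorname{tg}_n(\varphi)$, and every extension with this class is equivalent to it.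

(a) By (X2) the inflation vanishes if and only if $G\times_{S_n}S\to S$ splits, that is, if and only if some $\Psi$ lifts $S\to S_n$. The restriction of any such $\Psi$ to $\mathfrak p^{n-1}$ has values in $A$ and is $P$-equivariant, hence $\mathcal O$-linear.

(b) Take $G=A\rtimes S_n$ and write $\Psi(s)=(\Phi(s),\bar s)$; then $\Phi(ss')=\Phi(s)+s\Phi(s')$. On $\mathcal O$ the map $\Phi$ is additive, and $\Phi(gyg^{-1})=\Phi(g)+g\Phi(y)+g\Phi(g^{-1})=g\Phi(y)$, because $\Phi(g)+g\Phi(g^{-1})=\Phi(1)=0$. So $\Phi|_{\mathcal O}$ is $\mathcal O$-linear and extends $\varphi$. It maps $\mathfrak p^{n-1}$ into $\mathfrak p^{n-1}A$, which is $0$ if $n-1\ge e$.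

(c) The map $s\mapsto(\Psi(s),\bar s)$ from $S$ to $G\times_{S_n}S_m$ lifts $S\to S_m$ and restricts to $\varphi$ on $\mathfrak p^{m-1}$.
\end{proof}

\begin{proposition}\label{prop:class}
For each $E\ge0$ there is $m(E)$ such that for all $m\ge m(E)$ and $e\le E$ the isomorphism types of groups $G$ of maximal class and order $p^{m+e}$ with $G/\gamma_m(G)\cong S_m$ correspond bijectively to the $\Gamma$-orbits on $X_{m-1,e}$. For $e'\le e$, passage to $G/\gamma_{m+e'}(G)$ corresponds to the natural map $X_{m-1,e}\to X_{m-1,e'}$. The group $S_{m+e}$ corresponds to $0$.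
\end{proposition}

\begin{proof}
The groups $H^2(S,A_{r,e})$ are finite direct limits, and $A_{r,e}\cong A_{0,e}$ as $S$-modules. So there is $m'\ge2$ such that $H^2(S_{m'},A_{r,e})\to H^2(S,A_{r,e})$ is onto for all $r$ and all $e\le E$. Let $m(E)=\max(m'+E+1,\,2Ed+2,\,4)$, $m\ge m(E)$, $e\le E$ and $A=A_{m-1,e}$. For $e=0$ both sides consist of one element, so let $e\ge1$.

\emph{A splitting of $H^2(S_m,A)$.} Let $J\subseteq H^2(S_m,A)$ be the image of the inflation from $S_{m'}$. The inflation $J\to H^2(S,A)$ is onto by the choice of $m'$. It is injective: if $c\in H^2(S_{m'},A)$ dies in $H^2(S,A)$, then $c=\operatorname{tg}_{m'}(\varphi)$, and its inflation to $S_m$ is $\operatorname{tg}_m(\varphi|_{\mathfrak p^{m-1}})=0$ because $\varphi(\mathfrak p^{m-1})\subseteq\mathfrak p^{m-m'}A=0$. With Lemma~\ref{lem:tg}(a),(b) we obtain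
\begin{equation}\label{eq:split}
H^2(S_m,A)=\operatorname{tg}_m\bigl(\operatorname{Hom}_{\mathcal O}(\mathfrak p^{m-1},A)\bigr)\oplus J,\qquad\operatorname{tg}_m\text{ injective},\qquad J\cong X_{m-1,e}.
\end{equation}
The first summand will decide whether the extension has maximal class, and the second will carry the isomorphism type. For $x\in X_{m-1,e}$ let $j(x)\in J$ be its lift. Let $\varphi_0\colon\mathfrak p^{m-1}\to A$ be the projection; by (X1), $\operatorname{tg}_m(\varphi_0)$ is the class of $S_{m+e}$. Put $c(x)=\operatorname{tg}_m(\varphi_0)+j(x)$, with extension group $G(x)$. Then $G(0)=S_{m+e}$.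

\emph{$G(x)$ has maximal class and $\gamma_m(G(x))=A$.} By (X2), $j(x)$ is the class of $W_m=W\times_{S_{m'}}S_m$ for an extension $W$ of $S_{m'}$ by $A$. From $\gamma_{m'}(W)\le A$ and $[\mathfrak p^iA,W]\le\mathfrak p^{i+1}A$ we get $\gamma_{m'+e}(W)=1$. As $m\ge m'+e$ and $\gamma_m(S_m)=1$, also $\gamma_m(W_m)=1$. By (X3), $G(x)=F/\{(a,-a)\}$ with $F=S_{m+e}\times_{S_m}W_m$. Now $\gamma_m(F)\le\gamma_m(S_{m+e})\times1=A\times1$, with equality because $F$ maps onto $S_{m+e}$. So $\gamma_m(G(x))=A$ and $\gamma_{m+i}(G(x))=\mathfrak p^iA$, and $G(x)$ has order $p^{m+e}$ and class $m+e-1$.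

\emph{Every $G$ occurs.} By Lemma~\ref{lem:module}, $G$ is an extension of $S_m$ by the module $A$, identified with $\gamma_m(G)$; let $\operatorname{tg}_m(\varphi)+j$ with $j\in J$ be its class. Suppose that $\varphi$ is not onto. Then $\varphi(\mathfrak p^{m-1})\subseteq\mathfrak pA$, so the class of $G/\mathfrak pA$ is the image of $j$ and is inflated from $S_{m'}$. The computation of the previous step, with $A/\mathfrak pA$ in place of $A$, gives $\gamma_m(G/\mathfrak pA)=1$, which contradicts $\gamma_m(G)=A\ne\mathfrak pA$. So $\varphi$ is onto, its kernel is the ideal $\mathfrak p^{m-1+e}$, and $\varphi=\beta\varphi_0$ with $\beta\in\operatorname{Aut}_{\mathcal O}(A)$. Changing the identification of the kernel by $\beta^{-1}$ turns the class into $\operatorname{tg}_m(\varphi_0)+\beta^{-1}j$, and $\beta^{-1}j\in J$.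

\emph{Isomorphisms.} For $\alpha\in\Gamma$ let $\bar\alpha$ and $\beta_\alpha$ be the induced automorphisms of $S_m$ and $A$. The compatible pair $(\bar\alpha,\beta_\alpha)$ fixes $\operatorname{tg}_m(\varphi_0)$, because it is induced by an automorphism of $S_{m+e}$. It preserves $J$, because $\alpha$ also acts on $S_{m'}$ and inflation is equivariant, and for the same reason it maps $j(x)$ to $j(\alpha x)$. So it maps $c(x)$ to $c(\alpha x)$, and $G(x)\cong G(\alpha x)$ by (X4).

Conversely, an isomorphism $G(x)\to G(x')$ maps $A=\gamma_m$ to $A$ and induces a compatible pair $(\bar\alpha,\beta)$ with $(\bar\alpha,\beta)c(x)=c(x')$. The subgroup $\mathcal O/\mathfrak p^{m-1}$ is the only abelian maximal subgroup of $S_m$: the intersection of two would be central of index $p^2$, hence equal to $\gamma_2(S_m)$, which forces $\gamma_3(S_m)=1$, contrary to $m\ge4$. So $\bar\alpha$ preserves it. If $\bar\alpha(g)=g^t\bar y_0$, then $\bar\alpha(\theta\bar y)=\theta^t\bar\alpha(\bar y)$, hence $\bar\alpha(\bar y)=\bar u\sigma_t(\bar y)$ with the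 unit $\bar u=\bar\alpha(1)$, and $\bar\alpha$ is induced by $\alpha=\alpha_{u,t,y_0}$ for lifts $u,y_0$. Compatibility gives $\beta(\theta a)=\theta^t\beta(a)$, and the same holds for $\beta_\alpha$, so $\beta=\varepsilon\beta_\alpha$ with $\varepsilon\in\operatorname{Aut}_{\mathcal O}(A)$. Therefore
\[
\operatorname{tg}_m(\varphi_0)+j(x')=(\bar\alpha,\beta)c(x)=\varepsilon\,c(\alpha x)=\operatorname{tg}_m(\varepsilon\varphi_0)+\varepsilon j(\alpha x),
\]
with $\varepsilon j(\alpha x)\in J$. By \eqref{eq:split}, $\varepsilon\varphi_0=\varphi_0$, so $\varepsilon=1$ and $x'=\alpha x$.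

\emph{Quotients.} By (X1) the class of $G(x)/\gamma_{m+e'}(G(x))=G(x)/\mathfrak p^{e'}A$ is the image of $c(x)$ under $A\to A_{m-1,e'}$. This map sends $\varphi_0$ to the projection onto $A_{m-1,e'}$ and commutes with inflation, so the image is the class $c$ attached to the image of $x$ in $X_{m-1,e'}$.
\end{proof}

A descendant $G$ of $S_m$ at distance $e\ge1$ lies in $\mathcal B_m$ if and only if $G/\gamma_{m+1}(G)\not\cong S_{m+1}$, that is, if and only if the corresponding $x\in X_{m-1,e}$ has nonzero image in $X_{m-1,1}$. For $x\in X_{r,e}$ with stabilizer $\Gamma_x$ let $\mathcal D_k(x)$ be the rooted tree whose vertices at level $j\le k$ are the $\Gamma_x$-orbits on the fiber of $X_{r,e+j}\to X_{r,e}$ over $x$, with the edges induced by $X_{r,e+j+1}\to X_{r,e+j}$. These orbits correspond bijectively to the $\Gamma$-orbits on $X_{r,e+j}$ that map onto $\Gamma x$. So $\mathcal D_k(G(x))\cong\mathcal D_k(x)$, and after scaling by a power of $p$ we obtain: if $e\ge1$, $e+k\le E$, $m\ge m(E)$, and $r\in\{0,\dots,d-1\}$ satisfies $r\equiv m-1\pmod d$,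 then
\begin{equation}\label{eq:trees}
\mathfrak D_k(m,e)=\mathfrak D^{(r)}_k(e):=\{\mathcal D_k(x):\ x\in X_{r,e},\ x\not\mapsto0\in X_{r,1}\}/\!\cong.
\end{equation}
The right side no longer refers to finite groups. It remains to prove the following.

\begin{theorem}\label{thm:C}
For fixed $k$, $r$ and a fixed residue class of $e$ modulo $d$, the set $\mathfrak D_k^{(r)}(e)$ is constant for all sufficiently large $e$ in that class.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:C}]
There are finitely many $r$ and finitely many residue classes, so there is $E_k>d$ such that $\mathfrak D_k^{(r)}(e)$ depends only on $r$ and $e\bmod d$ for $e\ge E_k-d$. Let $m>p+1$, $e\ge E_k$, $e+k\le e_m$, and choose $j$ with $m+jd\ge m(e+k)$. By \eqref{eq:largem} and \eqref{eq:trees}, $\mathfrak D_k(m,e)=\mathfrak D_k^{(r)}(e)$ and $\mathfrak D_k(m,e-d)=\mathfrak D_k^{(r)}(e-d)$ with $r\equiv m-1\pmod d$. All assertions follow.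
\end{proof}

From now on $k\ge0$ and $0\le r<d$ are fixed.

\section{Cohomology with coefficients in $\mathfrak p^i$}\label{sec:lattice}

To compare the groups $X_{r,e}$ for different $e$ we use the exact sequences
\begin{equation}\label{eq:les}
H^2(S,\mathfrak p^{i+f})\to H^2(S,\mathfrak p^i)\to X_{i,f}\xrightarrow{\ \partial\ }H^3(S,\mathfrak p^{i+f})\to H^3(S,\mathfrak p^i)
\end{equation}
of $0\to\mathfrak p^{i+f}\to\mathfrak p^i\to A_{i,f}\to0$. We compute $H^2$ with its $\Gamma$-action; of $H^3$ we need only that its torsion is bounded.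

\subsection{The second cohomology is a lattice of commutator forms}

Let $V=\operatorname{Hom}_P(\Lambda^2\mathcal O,K)$ be the $K$-vector space of alternating $\mathbb Z_p$-bilinear maps $f\colon\mathcal O\times\mathcal O\to K$ with $f(\theta y,\theta y')=\theta f(y,y')$, and let $V_i$ consist of the $f\in V$ with values in $\mathfrak p^i$. The group $\Gamma$ acts on $V$ by $(\alpha f)(y,y')=\alpha\bigl(f(\alpha^{-1}y,\alpha^{-1}y')\bigr)$, where $\alpha|_{\mathcal O}=u\sigma_t$ is extended to $K$. The $V_i$ are $\Gamma$-stable lattices in $V$, and $V_{i+1}=\mathfrak pV_i$, so $V_{i+d}=pV_i$.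

\begin{lemma}\label{lem:H2}
For $i\ge0$ there are $\Gamma$-equivariant isomorphisms $H^2(S,\mathfrak p^i)\cong V_i$ under which the natural maps $H^2(S,\mathfrak p^{i+1})\to H^2(S,\mathfrak p^i)$ become the inclusions and multiplication by $p$ on the coefficients becomes multiplication by $p$.
\end{lemma}

\begin{proof}
Let $\hat S$ be an extension of $S$ by $\mathfrak p^i$ with cocycle $c$, and let $\hat{\mathcal O}$ be the preimage of $\mathcal O$, a central extension of $\mathcal O$ by $\mathfrak p^i$. Put $f_c(y,y')=c(y,y')-c(y',y)$ for $y,y'\in\mathcal O$. This is the commutator of any lifts of $y,y'$ to $\hat{\mathcal O}$. So $f_c$ depends only on the class of $c$; it is alternating, biadditive (as $\hat{\mathcal O}$ has class at most $2$), hence $\mathbb Z_p$-bilinear; and conjugation by a lift of $g$ shows $f_c(\theta y,\theta y')=\theta f_c(y,y')$. The formula shows that $c\mapsto f_c$ is additive, $\Gamma$-equivariant and natural in the coefficients.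

\emph{Surjectivity.} Let $f\in V_i$. As $p$ is odd, $f/2$ has values in $\mathfrak p^i$, and $(a,y)(a',y')=(a+a'+\tfrac12f(y,y'),\,y+y')$ is a group law on $\mathfrak p^i\times\mathcal O$ with commutator form $f$. The map $(a,y)\mapsto(\theta a,\theta y)$ is an automorphism of order $p$. The semidirect product with $P$ is an extension of $S$ by $\mathfrak p^i$ with form $f$.

\emph{Injectivity.} Let $f_c=0$. Then $\hat{\mathcal O}$ is an abelian pro-$p$ group and a $\mathbb Z_p[P]$-module. Let $\hat y\in\hat{\mathcal O}$ lift $1\in\mathcal O$. The element $\Sigma\hat y$ lies in $\mathfrak p^i$ and is fixed by $g$; as $\theta-1$ is injective on $\mathfrak p^i$, it is $0$. So $\mathcal O'=\mathbb Z_p[P]\hat y$ is a quotient of $\mathcal O$ that maps isomorphically onto $\mathcal O$; thus $\hat{\mathcal O}=\mathfrak p^i\oplus\mathcal O'$, and $\mathcal O'$ is closed and normal in $\hat S$. In $\hat S/\mathcal O'$, an extension of $P$ by $\mathfrak p^i$, the $p$-th power of a lift of $g$ lies in $\mathfrak p^i$ and is fixed by $g$, so it is trivial.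 The preimage $C$ in $\hat S$ of the subgroup generated by this lift satisfies $C\cap\hat{\mathcal O}=\mathcal O'$, hence $C\cap\mathfrak p^i=1$, and $C\mathfrak p^i=\hat S$. So the extension splits.
\end{proof}

We write $[\ ]_j\colon V_r\to X_{r,j}$ for the maps in \eqref{eq:les}; they are $\Gamma$-equivariant and compatible with the projections, and the kernel of $[\ ]_j$ is $V_{r+j}$.

\begin{lemma}\label{lem:coord}
Let $l=(p-3)/2$, and for $2\le a\le(p-1)/2$ put $f_a(y,y')=\sigma_a(y)\sigma_{1-a}(y')-\sigma_{1-a}(y)\sigma_a(y')$. Then $(c_a)\mapsto\sum_ac_af_a$ is an isomorphism $K^l\to V$. The group $T$ acts trivially on $V$, and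
\[
(\alpha_{u,t}\,c)_a=\rho_a(u)\,\sigma_t(c_a),\qquad\rho_a(u)=u\,\sigma_a(u)^{-1}\sigma_{1-a}(u)^{-1}.
\]
\end{lemma}

\begin{proof}
The $\mathbb Z_p$-bilinear maps $\mathcal O\times\mathcal O\to K$ form a $K$-vector space of dimension $d^2$. The $d^2$ maps $\sigma_a(y)\sigma_{a'}(y')$ are linearly independent, by the independence of automorphisms applied in each variable, so they form a basis. A map $\sum c_{a,a'}\sigma_a(y)\sigma_{a'}(y')$ is $P$-equivariant if and only if $c_{a,a'}(\theta^{a+a'}-\theta)=0$, that is, $c_{a,a'}=0$ unless $a+a'\equiv1\pmod p$; this requires $a\not\equiv0,1$. It is alternating if and only if $c_{a,a'}=-c_{a',a}$. The involution $a\mapsto p+1-a$ of $\{2,\dots,p-1\}$ fixes $(p+1)/2$, where the coefficient must vanish, and its other orbits are represented by $2\le a\le(p-1)/2$. The group $T$ is trivial on $\mathcal O$. For $\alpha=\alpha_{u,t}$ we have $\alpha^{-1}y=\sigma_t^{-1}(u^{-1}y)$, and since the Galois group is abelian, $\alpha$ maps $c_af_a$ to $(y,y')\mapsto u\sigma_t(c_a)f_a(u^{-1}y,u^{-1}y')=\rho_a(u)\sigma_t(c_a)f_a(y,y')$.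
\end{proof}

We identify $V$ with $K^l$. The hypothesis $p\ge5$ says that $l\ge1$.

\subsection{The torsion of the third cohomology}

\begin{lemma}\label{lem:H3}
The kernel of $H^3(S,\mathfrak p^{i+f})\to H^3(S,\mathfrak p^i)$ is torsion for all $i,f\ge0$. There is $b\ge1$ such that for $f\ge bd$ and all $i$ it is the whole torsion subgroup.
\end{lemma}

\begin{proof}
If $jd\ge f$, the composite $\mathfrak p^{i+f}\to\mathfrak p^i\xrightarrow{p^j}\mathfrak p^{i+f}$ is multiplication by $p^j$, so $p^j$ kills the kernel.

The continuous cochains with values in $\mathfrak p^i=\varprojlim_fA_{i,f}$ are the inverse limit of the cochains with values in $A_{i,f}$, with surjective transition maps. Since all $H^n(S,A_{i,f})$ are finite, the $\varprojlim^1$-terms vanish and $H^n(S,\mathfrak p^i)=\varprojlim_fH^n(S,A_{i,f})$. So $H=H^3(S,\mathfrak p^i)$ is an abelian pro-$p$ group, and the sequence $0\to\mathfrak p^i\xrightarrow{p}\mathfrak p^i\to A_{i,d}\to0$ embeds $H/pH$ into the finite group $H^3(S,A_{i,d})$. Hence $H$ is a finitely generated $\mathbb Z_p$-module,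 and some $p^b$, $b\ge1$, kills its torsion. The same $b$ works for all $i$, because the $\mathfrak p^i$ are isomorphic $S$-modules. For $f\ge bd$ the map in question factors through $H^3(S,\mathfrak p^{i+f})\to H^3(S,\mathfrak p^{i+f-bd})$. Followed by the isomorphism induced by $p^b\colon\mathfrak p^{i+f-bd}\to\mathfrak p^{i+f}$, this is multiplication by $p^b$, so it kills the torsion.
\end{proof}

\section{A finite datum that determines the descendant tree}\label{sec:datum}

By \eqref{eq:les} and Lemma~\ref{lem:H3}, $X_{r,e}$ is an extension of a bounded torsion group by $V_r/V_{r+e}$. We have no $\Gamma$-equivariant splitting of this extension at our disposal. Instead we show that the torsion part, and all fibers that occur in $\mathcal D_k(x)$, come from the bottom layers of the coefficient module, and these layers are a scaled copy of a module that does not depend on the depth.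

Fix $e'$ with $bd\le e'<bd+d$; this fixes a residue class modulo $d$. We consider the depths $e=e'+dq$ with $q\ge1$ and call $q$ the \emph{level}. Put $Y_j=X_{r,e'+j}$ for $0\le j\le k$. Multiplication by $p^q$ induces $A_{r,e'+j}\cong A_{r+dq,e'+j}\subseteq A_{r,e+j}$ and hence $\Gamma$-maps $\iota_j\colon Y_j\to X_{r,e+j}$, compatible with the projections, with $\iota_j([w]_{e'+j})=[p^qw]_{e+j}$ for $w\in V_r$.

\begin{lemma}\label{lem:iota}
\begin{enumerate}
\item[(a)] The sequence $0\to Y_j\xrightarrow{\iota_j}X_{r,e+j}\to X_{r,dq}$ is exact.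
\item[(b)] $X_{r,e}=[V_r]_e+\iota_0(Y_0)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Use the long exact sequence of $0\to A_{r+dq,e'+j}\to A_{r,e+j}\to A_{r,dq}\to0$. It gives exactness at $X_{r,e+j}$, and the kernel of $\iota_j$ is the image of the connecting map on $H^1(S,A_{r,dq})$. The sequence is a quotient of $0\to\mathfrak p^{r+dq}\to\mathfrak p^r\to A_{r,dq}\to0$, so the connecting map factors through $H^1(S,A_{r,dq})\to H^2(S,\mathfrak p^{r+dq})$, whose image is the kernel of the inclusion $V_{r+dq}\to V_r$.

(b) Let $x\in X_{r,e}$. Then $\partial x\in H^3(S,\mathfrak p^{r+e})$ maps to $0$ in $H^3(S,\mathfrak p^r)$, so it is torsion. As $e'\ge bd$ (this is the only place where the lower bound on $e'$ is used), the torsion is the kernel of $H^3(S,\mathfrak p^{r+dq+e'})\to H^3(S,\mathfrak p^{r+dq})$. By \eqref{eq:les} with $i=r+dq$, $f=e'$ there is $\eta'\in X_{r+dq,e'}$ with $\partial\eta'=\partial x$. Let $\eta\in Y_0$ correspond to $\eta'$. The inclusion of $0\to\mathfrak p^{r+e}\to\mathfrak p^{r+dq}\to A_{r+dq,e'}\to0$ into $0\to\mathfrak p^{r+e}\to\mathfrak p^r\to A_{r,e}\to0$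 is the identity on the left term, so $\partial\iota_0(\eta)=\partial\eta'$. Hence $\partial(x-\iota_0(\eta))=0$ and $x-\iota_0(\eta)\in[V_r]_e$.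
\end{proof}

Let $x=[v]_e+\iota_0(\eta)$ with $v\in V_r$, $\eta\in Y_0$. Since $\iota_0(\eta)$ dies in $X_{r,dq}$, the image of $x$ in $X_{r,1}$ is $[v]_1$, which is nonzero if and only if $v\notin V_{r+1}$.

\emph{The fibers.} If $\tilde x\in X_{r,e+j}$ lies over $x$, then $\tilde x-[v]_{e+j}$ maps to $\iota_0(\eta)$, hence to $0$ in $X_{r,dq}$. So it equals $\iota_j(\eta')$ for a unique $\eta'\in Y_j$, and $\eta'\mapsto\eta$ because $\iota_0$ is injective. Thus $\eta'\mapsto[v]_{e+j}+\iota_j(\eta')$ is a bijection from the fiber of $Y_j\to Y_0$ over $\eta$ onto the fiber over $x$.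

\emph{The stabilizer.} Let
\[
\Gamma_{v,q}=\{\alpha\in\Gamma:\ \alpha v-v\in p^qV_r\},\qquad w_q(\alpha)=p^{-q}(\alpha v-v)\in V_r\quad(\alpha\in\Gamma_{v,q}).
\]
The group $\Gamma_{v,q}$ is the stabilizer of the coset $v+p^qV_r$. If $\alpha x=x$, projecting to $X_{r,dq}$ gives $[\alpha v-v]_{dq}=0$, so $\alpha v-v\in V_{r+dq}=p^qV_r$. For $\alpha\in\Gamma_{v,q}$ we have $[\alpha v]_{e+j}=[v]_{e+j}+\iota_j([w_q(\alpha)]_{e'+j})$, and therefore
\begin{equation}\label{eq:affine}
\alpha\bigl([v]_{e+j}+\iota_j(\eta')\bigr)=[v]_{e+j}+\iota_j\bigl(\alpha\eta'+[w_q(\alpha)]_{e'+j}\bigr),\qquad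
\Gamma_x=\{\alpha\in\Gamma_{v,q}:\ \alpha\eta+[w_q(\alpha)]_{e'}=\eta\}.
\end{equation}
As in the model of Section~\ref{sub:model}, the stabilizer acts by affine maps on finite sets that do not depend on $q$, and only finitely many such maps exist.

\emph{The datum.} Let $\bar\Gamma$ be the image of $\Gamma$ in $\prod_{j\le k}\operatorname{Aut}(Y_j)$, a finite group, and write $\bar\alpha$ for the image of $\alpha$. Choose an integer $\kappa\ge1$ with $\kappa d\ge bd+d+k$; then $p^\kappa V_r=V_{r+\kappa d}$ lies in the kernel of $V_r\to Y_j$ for $j\le k$. Define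
\[
\mathcal A_q(v)=\{(\bar\alpha,\ w_q(\alpha)\bmod p^\kappa V_r):\ \alpha\in\Gamma_{v,q}\}\subseteq\bar\Gamma\times V_r/p^\kappa V_r .
\]
By \eqref{eq:affine}, the vertices of $\mathcal D_k(x)$ at level $j$ are the classes of elements of $Y_j$ over $\eta$, where $\eta'$ and $\eta''$ are equivalent if $\eta''=\bar\alpha\eta'+[w]_{e'+j}$ for some $(\bar\alpha,w)\in\mathcal A_q(v)$ with $\bar\alpha\eta+[w]_{e'}=\eta$; the edges are induced by $Y_{j+1}\to Y_j$. This description involves $v$ and $q$ only through $\mathcal A_q(v)$. So \emph{the isomorphism type of $\mathcal D_k(x)$ is determined by the pair $(\eta,\mathcal A_q(v))$, and these pairs lie in a finite set that does not depend on $q$}.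

Two changes of $(v,\eta)$ at level $q$ are \emph{harmless}, in that they preserve the type of $\mathcal D_k(x)$ and the condition $v\notin V_{r+1}$: replacing $(v,\eta)$ by $(\alpha v,\alpha\eta)$ with $\alpha\in\Gamma$, which replaces $x$ by $\alpha x$; and replacing $(v,\eta)$ by $(v+p^qw,\ \eta-[w]_{e'})$ with $w\in V_r$, which does not change $x$.

\begin{proposition}\label{prop:main}
There is $q_0\ge1$ such that for $q\ge q_0$, $v\in V_r\setminus V_{r+1}$ and $\eta\in Y_0$ the following holds. After harmless changes of $(v,\eta)$ there are elements $v_s\in V_r\setminus V_{r+1}$ $(s\ge0)$ with $\mathcal A_{q+s}(v_s)=\mathcal A_q(v)$ for all sufficiently large $s$.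
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:C} from Proposition~\ref{prop:main}]
Let $\Theta_q=\mathfrak D_k^{(r)}(e'+dq)$ and $\Theta^*=\bigcup_{q\ge q_0}\Theta_q$, a finite set. Let $\vartheta\in\Theta_q$ with $q\ge q_0$ be the type of $\mathcal D_k(x)$, $x=[v]_e+\iota_0(\eta)$, with $(v,\eta)$ changed as in the proposition. For large $s$ the element of $X_{r,e'+d(q+s)}$ defined by the pair $(v_s,\eta)$ has nonzero image in $X_{r,1}$ and has the same datum as $x$. So there is $q(\vartheta)$ with $\vartheta\in\Theta_{q'}$ for all $q'\ge q(\vartheta)$. Hence $\Theta_q=\Theta^*$ as soon as $q\ge q_0$ and $q\ge q(\vartheta)$ for all $\vartheta\in\Theta^*$.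
\end{proof}

For the proof of Proposition~\ref{prop:main} we need one more constant. Choose an integer $N\ge1$ such that $\alpha_{u,1}$ has trivial image in $\bar\Gamma$ for all $u\in1+p^N\mathcal O$. It exists: all classes in the finite groups $Y_j$ are inflated from some $S_n$, inflation is $\Gamma$-equivariant, and for $Nd\ge\max(n-1,e'+k)$ such $\alpha_{u,1}$ act trivially on $S_n$ and on the coefficients $A_{r,e'+j}$.

\section{The action of the units}\label{sec:units}

\subsection{Splitting off the part of order prime to $p$}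

Since $U=\mu_{p-1}\times U^{(1)}$ with $\mu_{p-1}\subseteq\mathbb Z_p^\times$, Lemma~\ref{lem:Gamma} gives $\Gamma^0=U^{(1)}\rtimes\Delta$. Here $u\in U^{(1)}$ stands for $\alpha_{u,1}$, and $\Delta=\{\alpha_{\zeta,t}:\zeta\in\mu_{p-1},\ t\in(\mathbb Z/p)^\times\}$ has order $(p-1)^2$. For $\delta=\alpha_{\zeta,t}$ we have $\delta u\delta^{-1}=\sigma_t(u)$, and $\delta$ acts on $V=K^l$ coordinatewise by $c_a\mapsto\delta(c_a):=\zeta^{-1}\sigma_t(c_a)$, because $\rho_a(\zeta)=\zeta^{-1}$. The logarithm linearizes the action of $U^{(1)}$ but not that of $\Delta$, so we treat the two parts separately. For $v\in V_r$ and $q\ge1$ put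
\begin{align*}
\Delta_q(v)&=\{\delta\in\Delta:\ u\delta v-v\in p^qV_r\text{ for some }u\in U^{(1)}\},\\
\mathcal A^1_q(v)&=\{(\bar u,\ p^{-q}(uv-v)\bmod p^\kappa V_r):\ u\in U^{(1)},\ uv-v\in p^qV_r\}.
\end{align*}

\begin{lemma}\label{lem:factor}
If $\Delta_q(v)$ fixes $v$, then
$\mathcal A_q(v)=\{(\bar\tau\bar u\bar\delta,w):\ \tau\in T,\ (\bar u,w)\in\mathcal A^1_q(v),\ \delta\in\Delta_q(v)\}$.
\end{lemma}

\begin{proof}
Every element of $\Gamma$ is a product $\tau u\delta$ with $\tau\in T$, $u\in U^{(1)}$, $\delta\in\Delta$, and $\tau u\delta v=u\delta v$. If $\tau u\delta\in\Gamma_{v,q}$, then $\delta\in\Delta_q(v)$. For $\delta\in\Delta_q(v)$ we have $\tau u\delta v-v=uv-v$.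
\end{proof}

\begin{lemma}\label{lem:normal}
After harmless changes of $(v,\eta)$ at level $q$, the set $\Delta_q(v)$ fixes $v$.
\end{lemma}

\begin{proof}
Let $\Gamma^0_{v,q}=\Gamma_{v,q}\cap\Gamma^0$ and $Q=\Gamma^0_{v,q}\cap U^{(1)}$. Then $\Delta'=\Delta_q(v)$ is the image of $\Gamma^0_{v,q}$ in $\Delta=\Gamma^0/U^{(1)}$, so it is a subgroup, of order $n$ prime to $p$. If $u\in1+p^q\mathcal O$, then $uf(u^{-1}y,u^{-1}y')\equiv f(y,y')\bmod p^q\mathfrak p^r$ for $f\in V_r$; so $Q\supseteq1+p^q\mathcal O$, and $U^{(1)}/Q$ is a finite abelian $p$-group.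

For $\delta\in\Delta'$ choose $u_\delta\in U^{(1)}$ with $u_\delta\delta\in\Gamma^0_{v,q}$; it is unique modulo $Q$. Write ${}^\delta u=\delta u\delta^{-1}$. As $u_\delta\delta$ normalizes $Q$ and $U^{(1)}$ is abelian, ${}^\delta Q=Q$. From $u_\delta\delta\,u_{\delta'}\delta'=u_\delta\,{}^\delta u_{\delta'}\,\delta\delta'$ we get $u_{\delta\delta'}\equiv u_\delta\,{}^\delta u_{\delta'}\bmod Q$. Multiplying over all $\delta'\in\Delta'$ gives $\pi\equiv u_\delta^n\,{}^\delta\pi$ with $\pi=\prod_{\delta'}u_{\delta'}$. Let $nn'\equiv1$ modulo $|U^{(1)}/Q|$ and $u_1=\pi^{n'}$. Then $u_\delta\equiv u_1({}^\delta u_1)^{-1}\bmod Q$, so $u_1\delta u_1^{-1}=u_1({}^\delta u_1)^{-1}\delta\in Qu_\delta\delta\subseteq\Gamma^0_{v,q}$ for all $\delta\in\Delta'$.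

Replace $(v,\eta)$ by $(u_1^{-1}v,u_1^{-1}\eta)$. This replaces $\Gamma^0_{v,q}$ by $u_1^{-1}\Gamma^0_{v,q}u_1$, which has the same image in $\Delta$ and contains $\Delta'$. Now $\delta v\in v+p^qV_r$ for $\delta\in\Delta'$, so the average $n^{-1}\sum_{\delta\in\Delta'}\delta v$ lies in $v+p^qV_r$. Replacing $v$ by it, and adjusting $\eta$, is harmless and does not change $\Gamma_{v,q}$ or $\Delta'$. The new $v$ is fixed by $\Delta'$.
\end{proof}

\subsection{Logarithms}

We recall the properties of the $p$-adic logarithm and exponential on $K$. The map $\log\colon U^{(1)}\to K$ is a homomorphism with kernel $\mu_p=\langle\theta\rangle$. For every integer $n\ge1$ it maps $1+p^n\mathcal O$ bijectively onto $p^n\mathcal O$, with inverse $\exp$. Both maps commute with the $\sigma_t$, and $\nu(\log(1+y))=\nu(y)=\nu(\exp(y)-1)$ if $\nu(y)\ge1$. Moreover $\mu_p\cap(1+p\mathcal O)=1$, as $\nu(\theta^t-1)=1/d<1$ for $p\nmid t$. Finally,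
\begin{equation}\label{eq:exp}
\nu(\exp(y)-1-y)\ge2\nu(y)\qquad\text{if }\nu(y)\ge1 ,
\end{equation}
because $\nu(y^2/2)=2\nu(y)$ and, for $n\ge3$, the bound $\nu(n!)\le\frac{n-1}{p-1}\le\frac{n-1}4$ gives $\nu(y^n/n!)\ge2\nu(y)+(n-2)-\frac{n-1}4\ge2\nu(y)$.

Let $D_a=1-\sigma_a-\sigma_{1-a}$, a $\mathbb Q_p$-linear map $K\to K$ with $D_a\mathcal O\subseteq\mathcal O$. Then $\log\rho_a(u)=D_a\log u$ for $u\in U^{(1)}$ and $\rho_a(\exp z)=\exp(D_az)$ for $z\in p\mathcal O$. The $D_a$ can be diagonalized simultaneously. Let $\omega\colon(\mathbb Z/p)^\times\to\mu_{p-1}$ be the Teichm\"uller character, defined by $\omega(t)\equiv t\bmod p$. As $p\nmid d$, we have $\mathcal O=\bigoplus_{j\in\mathbb Z/d}\mathcal O_j$ and $K=\bigoplus_jK_j$, where every $\sigma_t$ acts on $\mathcal O_j$ and $K_j$ as $\omega(t)^j$. On $K_j$ the map $D_a$ is multiplication by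
\[
\lambda_{a,j}=1-\omega(a)^j-\omega(1-a)^j\in\mathbb Z_p .
\]
Let $h'\ge0$ be an integer with $h'\ge\nu(\lambda_{a,j})$ for all nonzero $\lambda_{a,j}$. For a set $B$ of indices $a$ put $U_B=\{u\in U^{(1)}:\rho_a(u)=1\text{ for all }a\in B\}$. The next lemma says that a unit which almost lies in $U_B$ is close to $U_B$, with a loss of at most $h'$ digits.

\begin{lemma}\label{lem:log}
Let $n\ge h'+1$ be an integer. If $u\in U^{(1)}$ and $\rho_a(u)\in1+p^n\mathcal O$ for all $a\in B$, then $u=u_0\exp(z)$ with $u_0\in U_B$, $z\in p^{n-h'}\mathcal O$, and $D_az=\log\rho_a(u)$ for $a\in B$.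
\end{lemma}

\begin{proof}
For $a\in B$ we have $D_a\log u=\log\rho_a(u)\in p^n\mathcal O=\bigoplus_jp^n\mathcal O_j$. Write $\log u=z_0+z$, where $z_0$ collects the components in those $K_j$ with $\lambda_{a,j}=0$ for all $a\in B$. For every other $j$ there is $a\in B$ with $\lambda_{a,j}\ne0$, and $\lambda_{a,j}$ times the $j$-component of $\log u$ lies in $p^n\mathcal O$. So $z\in p^{n-h'}\mathcal O\subseteq p\mathcal O$, and $D_az=D_a\log u$ for $a\in B$. Put $u_0=u\exp(-z)$. For $a\in B$ we get $\log\rho_a(u_0)=D_az_0=0$, so $\rho_a(u_0)\in\mu_p$; also $\rho_a(u_0)=\rho_a(u)\exp(-D_az)\in1+p\mathcal O$. Hence $\rho_a(u_0)=1$.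
\end{proof}

\subsection{The case $p=5$}\label{sub:five}

Here $l=1$, the only index is $a=2$, and $1-a\equiv4$. Write $\rho=\rho_2$, $D=D_2$. The values of $f_2$ lie in $\mathfrak p$, because $\sigma_t(y)\equiv y\bmod\mathfrak p$, and $f_2(1,\theta)=\theta^4-\theta^2$ generates $\mathfrak p$. So $V=K$ and $V_r=\mathfrak p^{r-1}$, and $v\in V_r\setminus V_{r+1}$ is a generator $c$ of the fractional ideal $\mathfrak p^{r-1}$. With $\mathrm i=\omega(2)$, $\mathrm i^2=-1=\omega(4)$, the eigenvalues $\lambda_{2,j}=1-\mathrm i^j-(-1)^j$ for $j=0,1,2,3$ are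
\[
-1,\qquad2-\mathrm i,\qquad1,\qquad2+\mathrm i .
\]
Since $2+\mathrm i\equiv4\bmod5$ and $(2-\mathrm i)(2+\mathrm i)=5$, we have $\nu(2-\mathrm i)=1$ and the other three are units. So $D$ is invertible, $D^{-1}\mathcal O\subseteq5^{-1}\mathcal O$, and $h'=1$. If $\rho(u)=1$, then $\log u=0$; and $\rho(\theta)=\theta^{1-2-4}=1$. So $U_{\{2\}}=\mu_5$.

Let $q\ge N+1$. We claim that
\[
\mathcal A^1_q(v)=\overline{\mu_5}\times V_r/5^\kappa V_r .
\]
The condition $uv-v\in5^qV_r$ means $\rho(u)\in1+5^q\mathcal O$. Then $u=u_0\exp(z)$ with $u_0\in\mu_5$, $z\in5^{q-1}\mathcal O$ by Lemma~\ref{lem:log}, and $\bar u=\bar u_0$ because $\exp(z)\in1+5^N\mathcal O$. Conversely, given $u_0\in\mu_5$ and $y\in\mathcal O$, put $z=D^{-1}\log(1+5^qy)\in5^{q-1}\mathcal O$ and $u=u_0\exp(z)$. Then $\bar u=\bar u_0$, $\rho(u)=1+5^qy$ and $5^{-q}(uv-v)=yc$, which runs over $V_r$.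

Let $v$ be normalized at level $q$ by Lemma~\ref{lem:normal}, and let $s\ge0$. Then $\Delta_{q+s}(v)\subseteq\Delta_q(v)$ by definition, and the reverse inclusion holds because $\Delta_q(v)$ fixes $v$. By Lemma~\ref{lem:factor} and the claim, $\mathcal A_{q+s}(v)=\mathcal A_q(v)$. So for $p=5$ Proposition~\ref{prop:main} holds with $q_0=N+1$ and $v_s=v$. This is the case of a large coordinate in the model of Section~\ref{sub:model}.

\begin{example}\label{ex:seven}
For $p=7$ the choice $v_s=v$ can fail. The indices are $a=2,3$. For $a=2$, $\omega(2)$ is a cube root of unity and $\omega(1-2)=-1$, so $\lambda_{2,j}$ is $2-\omega(2)^j$ or $-\omega(2)^j$ and is never $0$; as above, $U_{\{2\}}=\mu_7$, and $\mu_7$ acts trivially on $V$ since $\rho_a(\theta)=1$. For $a=3$, $\zeta=\omega(3)$ is a primitive sixth root of unity and $\omega(1-3)=\omega(5)=\zeta^{-1}$, so $\lambda_{3,1}=1-\zeta-\zeta^{-1}=0$. Hence $U_{\{3\}}$ contains the infinite group $\exp(7\mathcal O_1)$; here $\mathcal O_1\ne0$ by the normal basis theorem.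

Let $c_3$ generate the fractional ideal $\{c\in K:(0,c)\in V_r\}$; then $(0,c_3)\notin\mathfrak pV_r=V_{r+1}$. Let $v=(c_2,c_3)$ with $c_2\ne0$ so small that $\mathcal O(c_2,0)\subseteq7^qV_r$. Every $u_0\in U_{\{3\}}$ satisfies $u_0v-v\in7^qV_r$, so $\bar u_0$ is a first component of $\mathcal A^1_q(v)$. At level $q+s$ with $s$ large, $uv-v\in7^{q+s}V_r$ forces $\rho_2(u)$ to be so close to $1$ that $u\in\mu_7(1+7^N\mathcal O)$ by Lemma~\ref{lem:log}; the first components lie in $\overline{\mu_7}$. For $0\ne z\in7\mathcal O_1$ we have $\rho_2(\exp z)=\exp(\lambda_{2,1}z)\ne1$, so $\exp z$ acts nontrivially on $V_r/V_{r+e'+k}\subseteq Y_k$ if $k$ is large. Then $\mathcal A^1_{q+s}(v)\ne\mathcal A^1_q(v)$. The coordinate $c_2$, invisible at level $q$, has become visible, and must be rescaled.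
\end{example}

\section{Large and small coordinates: proof of Proposition~\ref{prop:main}}\label{sec:general}

\subsection{A gap in the valuations}

The lattice $V_r$ need not be a product in the coordinates of Lemma~\ref{lem:coord}. Choose an integer $h\ge1$ with $p^h\mathcal O^l\subseteq V_r\subseteq p^{-h}\mathcal O^l$; passing between $V_r$ and coordinates costs $h$ digits each way. The gap has to absorb these losses, the loss $h'$ of Lemma~\ref{lem:log}, the precision $\kappa$ of the datum and the constant $N$. Put
\[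
L=3h+h'+\kappa+N+1,\qquad q_0=lL+h+1 .
\]
Let $q\ge q_0$ and $v=(c_a)\in V_r\setminus V_{r+1}$. By Lemma~\ref{lem:normal} we may assume that $\Delta'=\Delta_q(v)$ fixes $v$. Let $m_a=\nu(c_a)\in\frac1d\mathbb Z\cup\{\infty\}$. Among the $l+1$ intervals $[iL,(i+1)L)$, $0\le i\le l$, at least one contains none of the $l$ numbers $q-m_a$. Fix such an $i$ and put
\[
M=q-(i+1)L,\qquad B=\{a:\ m_a\le M\},\qquad R=\{a:\ m_a>M+L\}.
\]
Every index lies in $B$ (the big coordinates) or in $R$ (the remaining ones), and $q-M\ge L$. For $s\ge0$ let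
\[
v_s=\bigl((c_a)_{a\in B},\ (p^sc_a)_{a\in R}\bigr),\qquad v_0=v .
\]
For $a\in R$ we have $m_a>q-iL\ge q-lL$. Hence $v_s-v\in p^{q-lL}\mathcal O^l\subseteq p^{q-lL-h}V_r\subseteq pV_r\subseteq V_{r+1}$, and $v_s\in V_r\setminus V_{r+1}$; this is the only use of $q\ge q_0$. The group $\Delta'$ fixes $v_s$, since $\Delta$ acts coordinatewise and commutes with $p^s$. By Lemma~\ref{lem:factor}, applied to $v$ at level $q$ and to $v_s$ at level $q+s$, the proposition follows from two statements:
\begin{equation}\label{eq:claims}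
\mathcal A^1_{q+s}(v_s)=\mathcal A^1_q(v)\ \text{ for all }s\ge0,\qquad\Delta_{q+s}(v_s)=\Delta'\ \text{ for all large }s.
\end{equation}

\subsection{The linearization}

A unit that nearly fixes the big coordinates is, by Lemma~\ref{lem:log}, an element of $U_B$ times $\exp(z)$ with $z$ small. We record how small. For $s\ge0$ let
\[
Z_s=\{z\in p^{\,q+s-h-M-h'}\mathcal O:\ \nu(D_az)\ge q+s-h-m_a\text{ for all }a\in B\}.
\]
Then $Z_s=p^sZ_0$. Since $q+s-h-M-h'\ge L-h-h'\ge N$, we have $\exp(z)\in1+p^N\mathcal O$ for $z\in Z_s$, so $\exp(z)$ has trivial image in $\bar\Gamma$.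

\begin{lemma}\label{lem:Z}
Let $s\ge0$ and $u\in U^{(1)}$ with $(\rho_a(u)-1)c_a\in p^{q+s-h}\mathcal O$ for all $a\in B$. Then $u=u_0\exp(p^sz')$ with $u_0\in U_B$ and $z'\in Z_0$.
\end{lemma}

\begin{proof}
For $a\in B$ we have $\nu(\rho_a(u)-1)\ge q+s-h-m_a\ge n:=q+s-h-M\ge L-h\ge h'+1$. Lemma~\ref{lem:log} gives $u=u_0\exp(z)$ with $u_0\in U_B$, $z\in p^{n-h'}\mathcal O$ and $\nu(D_az)=\nu(\log\rho_a(u))=\nu(\rho_a(u)-1)\ge q+s-h-m_a$. So $z\in Z_s=p^sZ_0$.
\end{proof}

The next lemma is the decoupling. To the precision that the datum sees, $\exp(z)$ acts linearly on the big coordinates, because $q-M\ge L$ makes the quadratic term negligible, and it acts trivially on the remaining ones, because of the gap. Both effects then scale by $p^s$: the first through $z=p^sz'$, the second through $v_s$.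

\begin{lemma}\label{lem:key}
Let $\delta\in\Delta$ and $u_*\in U^{(1)}$ satisfy $\rho_a(u_*)\delta(c_a)=c_a$ for all $a\in B$, let $z'\in Z_0$, and put
\[
\psi(u_*,\delta,z')=\Bigl(\bigl((D_az')c_a\bigr)_{a\in B},\ \bigl(\rho_a(u_*)\delta(c_a)-c_a\bigr)_{a\in R}\Bigr)\in K^l .
\]
Then for all $s\ge0$
\[
u_*\exp(p^sz')\,\delta v_s-v_s\equiv p^s\psi(u_*,\delta,z')\pmod{p^{q+s+\kappa}V_r}.
\]
\end{lemma}

\begin{proof}
Let $z=p^sz'\in Z_s$. As $p^{q+s+\kappa+h}\mathcal O^l\subseteq p^{q+s+\kappa}V_r$, it suffices to show that each coordinate of the difference has valuation at least $q+s+\kappa+h$.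

Let $a\in B$. The coordinate of the left side is $\rho_a(u_*)\exp(D_az)\delta(c_a)-c_a=(\exp(D_az)-1)c_a$, so the difference is $(\exp(D_az)-1-D_az)c_a$. Since $\nu(D_az)\ge q+s-h-m_a\ge L-h\ge1$, by \eqref{eq:exp} its valuation is at least
\[
2(q+s-h-m_a)+m_a=q+s+(q+s-m_a)-2h\ge q+s+L-2h\ge q+s+\kappa+h .
\]

Let $a\in R$. The coordinate of the left side is $p^s\bigl(\rho_a(u_*)\exp(D_az)\delta(c_a)-c_a\bigr)$, so the difference is $\rho_a(u_*)(\exp(D_az)-1)p^s\delta(c_a)$. We have $D_az\in p^{\,q+s-h-M-h'}\mathcal O\subseteq p\mathcal O$ and $\nu(\delta(c_a))=m_a>M+L$, so the valuation is at least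
\[
(q+s-h-M-h')+s+(M+L)\ge q+s+L-h-h'\ge q+s+\kappa+h .\qedhere
\]
\end{proof}

\subsection{The two statements \eqref{eq:claims}}

\emph{The unit part.} We show that for every $s\ge0$
\[
\mathcal A^1_{q+s}(v_s)=\{(\bar u_0,\ p^{-q}\psi(u_0,1,z')\bmod p^\kappa V_r):\ u_0\in U_B,\ z'\in Z_0,\ \psi(u_0,1,z')\in p^qV_r\};
\]
the right side does not depend on $s$, and $s=0$ gives $\mathcal A_q^1(v)$. If $uv_s-v_s\in p^{q+s}V_r\subseteq p^{q+s-h}\mathcal O^l$, then the coordinates $(\rho_a(u)-1)c_a$, $a\in B$, satisfy the hypothesis of Lemma~\ref{lem:Z}. So on the left only units $u=u_0\exp(p^sz')$ with $u_0\in U_B$, $z'\in Z_0$ contribute. For any such unit $\bar u=\bar u_0$, and Lemma~\ref{lem:key} with $\delta=1$, $u_*=u_0$ gives $p^{-q-s}(uv_s-v_s)\equiv p^{-q}\psi(u_0,1,z')\bmod p^\kappa V_r$. In particular $uv_s-v_s\in p^{q+s}V_r$ if and only if $\psi(u_0,1,z')\in p^qV_r$. This proves both inclusions.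

\emph{The part of order prime to $p$.} We have $\Delta'\subseteq\Delta_{q+s}(v_s)$ because $\Delta'$ fixes $v_s$. The reverse inclusion was immediate for $p=5$; now $v_s$ differs from $v$, and we have to transport a unit from level $q+s$ back to level $q$. Lemma~\ref{lem:key} does this once we have a unit that undoes the effect of $\delta$ on the big coordinates exactly, and compactness provides one. As $\Delta$ is finite, it suffices to show: if $\delta\in\Delta_{q+s}(v_s)$ for infinitely many $s$, then $\delta\in\Delta'$.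

For these $s$ choose $u_s\in U^{(1)}$ with $\xi_s=u_s\delta v_s-v_s\in p^{q+s}V_r$. Since $U^{(1)}$ is compact, a subsequence converges to some $u_\infty\in U^{(1)}$. For $a\in B$ the coordinate $\rho_a(u_s)\delta(c_a)-c_a$ of $\xi_s$ lies in $p^{q+s-h}\mathcal O$, so in the limit $\rho_a(u_\infty)\delta(c_a)=c_a$. Fix one of these $s$ and put $u'=u_\infty^{-1}u_s$. For $a\in B$ the coordinate of $\xi_s$ equals $(\rho_a(u')-1)c_a$, so Lemma~\ref{lem:Z} gives $u'=u_0\exp(p^sz')$ with $u_0\in U_B$, $z'\in Z_0$. The unit $u_*=u_\infty u_0$ satisfies $\rho_a(u_*)\delta(c_a)=c_a$ for $a\in B$, and $u_s=u_*\exp(p^sz')$. Let $\psi=\psi(u_*,\delta,z')$. Lemma~\ref{lem:key} gives $p^s\psi\equiv\xi_s\bmod p^{q+s+\kappa}V_r$, hence $\psi\in p^qV_r$. The same lemma with $0$ in place of $s$ gives $u_*\exp(z')\delta v-v\equiv\psi\bmod p^{q+\kappa}V_r$. So $u_*\exp(z')\delta v-v\in p^qV_r$, and $\delta\in\Delta_q(v)=\Delta'$.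

This proves \eqref{eq:claims} and Proposition~\ref{prop:main}, hence Theorem~\ref{thm:C}, Theorem~\ref{thm:B} and Theorem~\ref{thm:A}. \qed

\begin{thebibliography}{9}

\bibitem{Dietrich}
Heiko Dietrich, \emph{The coclass graph associated with $p$-groups of maximal class}, TU Braunschweig, Germany,
\texttt{https://users.monash.edu.au/\textasciitilde{}heikod/edin09.pdf}.

\bibitem{Huppert}
Huppert, \emph{Endliche Gruppen I}.

\end{thebibliography}
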